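# Low cupping partners in the local structure of the enumeration degrees

## Theorem 1: cuppable implies low-cuppable in $\mathcal G_e$

**Theorem 1.** Every cuppable $\Sigma^0_2$ enumeration degree is low-cuppable. That is, if $u,v\in\mathcal G_e$, $v\neq 0_e'$ and $u\vee v=0_e'$, then there is a low $\Delta^0_2$ enumeration degree $a$ with $u\vee a=0_e'$.

The problem behind the theorem is stated in "Cupping and Definability in the Local Structure": are there cuppable $\Sigma^0_2$ enumeration degrees which are not low-cuppable? Theorem 1 says that there are none. So each $\Sigma^0_2$ enumeration degree is either noncuppable or cuppable by a low $\Delta^0_2$ degree.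

In plain words: we are told that $u$ can be completed to $0_e'$ with the help of *some* degree $v$ that is not already $0_e'$. Nothing is said about how close to $0_e'$ this helper $v$ is. The theorem replaces it by a helper that is as weak as the jump can detect: a degree $a$ whose jump is the least possible one. If $u$ and $v$ are both incomplete and $u\vee v=0_e'$, the theorem applies with either one in the role of $u$, so both are low-cuppable.

Two results may be quoted in this problem. One is the theorem of Soskova and Wu that every nonzero $\Delta^0_2$ enumeration degree is low-cuppable. The other says that for every pair of $\Sigma^0_2$ enumeration degrees with $u\vee v=0_e'$ there is a low $\Delta^0_2$ degree $a<0_e'$ with $u\vee a=0_e'$ or $v\vee a=0_e'$. The proof below uses neither; the first will come out as Corollary 3.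

## Enumeration operators, the jump, and lowness

Finite sets are identified with their canonical indices, so a "set of finite sets" is a set of numbers, and it makes sense to call it c.e. or c.e. in $X$. Fix a computable bijective pairing $\langle\cdot,\cdot\rangle$. Write $\mathrm{Fin}(A)$ for the set of all finite subsets of $A$, and $A\oplus B=\{2n:n\in A\}\cup\{2n+1:n\in B\}$.

**Definition (enumeration operators).** The c.e. set $W_e$ is also read as an operator: $n\in W_e(Y)$ if and only if there is a finite $D\subseteq Y$ with $\langle n,D\rangle\in W_e$. We write $A\le_e B$ if $A=W_e(B)$ for some $e$.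

Two properties are used all the time. Operators are monotone: $Y\subseteq Y^*$ implies $W_e(Y)\subseteq W_e(Y^*)$. And they are finitary: if $n\in W_e(Y)$, then $n\in W_e(D)$ for some finite $D\subseteq Y$. For example, the axioms $\langle n,\{2n\}\rangle$ for all $n$ define the operator $\Lambda(Y\oplus W)=Y$. The degree $0_e$ consists of the c.e. sets, and $\deg_e(A)\vee\deg_e(B)=\deg_e(A\oplus B)$.

**Definition (jump, low, cuppable).** Let $K_Y=\{e:e\in W_e(Y)\}$. The jump of $\deg_e(Y)$ is $\deg_e(K_Y\oplus\overline{K_Y})$. A degree $a$ is *low* if $a'=0_e'$. The structure $\mathcal G_e$ is the interval $[0_e,0_e']$. A degree $u\in\mathcal G_e$ is *cuppable* if $u\vee v=0_e'$ for some $v\in\mathcal G_e$ with $v\ne 0_e'$, and *low-cuppable* if $u\vee a=0_e'$ for some low $a$. A $\Delta^0_2$ (or $\Sigma^0_2$) enumeration degree is one that contains a $\Delta^0_2$ (or $\Sigma^0_2$) set. A degree is *total* if it has the form $\deg_e(X\oplus\overline X)$.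

We rely on three textbook facts.

**(F1)** $Y\equiv_e K_Y$. Clearly $K_Y\le_e Y$. Conversely, let $f$ be computable with $W_{f(y)}=\{\langle n,\{y\}\rangle:n\in\mathbb N\}$, an operator that outputs everything once $y$ appears in its argument. Then
$$y\in Y\iff f(y)\in K_Y. \tag{1}$$

**(F2)** $Y\le_e X\oplus\overline X$ if and only if $Y$ is c.e. in $X$. From left to right, use the oracle $X$ to enumerate $X\oplus\overline X$. From right to left, turn each convergent computation from an oracle into an axiom listing the finitely many positive and negative answers it used.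

**(F3)** $a<a'$ for every $a$, and the jump is monotone. If $\overline{K_Y}=W_e(Y)$, then $e\in K_Y\iff e\in W_e(Y)\iff e\notin K_Y$, which is absurd; with (F1) this gives $a<a'$. If $A=W_i(B)$, there is a computable $g$ such that $W_{g(e)}$ outputs everything on an argument $Y$ exactly when $e\in W_e(W_i(Y))$. So $e\in K_A\iff g(e)\in K_B$, and therefore $K_A\oplus\overline{K_A}\le_e K_B\oplus\overline{K_B}$.

An example that fixes the scale: $K_\emptyset=\{e:\langle e,\emptyset\rangle\in W_e\}$ is c.e., and every c.e. set $C$ is many-one reducible to it (send $n$ to an index of $\{\langle k,\emptyset\rangle:k\in\mathbb N\}$ if $n\in C$, of the empty set otherwise). So $K_\emptyset\equiv_m\emptyset'$, and $0_e'=\deg_e(K_\emptyset\oplus\overline{K_\emptyset})=\deg_e(\emptyset'\oplus\overline{\emptyset'})$ is total. By (F2), the degrees below $0_e'$ are exactly those of sets c.e. in $\emptyset'$, that is, of $\Sigma^0_2$ sets. We fix the name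
$$L_0=K_\emptyset\oplus\overline{K_\emptyset}\in 0_e',\qquad L_0\le_T\emptyset'.$$

These facts translate "low" into a statement we can aim a construction at. If $K_B\le_T\emptyset'$, then $K_B\oplus\overline{K_B}$ is $\Delta^0_2$, so it is $\le_e L_0$; hence $\deg_e(B)'\le 0_e'$, and equality holds by monotonicity. So it suffices to *decide $K_B$ computably in $\emptyset'$*.

## The two ends of $\mathcal G_e$

If $u=0_e$, then $u\vee v=v$, so no incomplete $v$ works: $0_e$ is noncuppable, and Theorem 1 has nothing to say about it. If $u=0_e'$, then $u\vee 0_e=0_e'$, and $0_e$ is low by definition, so the theorem holds with $a=0_e$.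

In between, fix a $\Sigma^0_2$ set $A\in u$. We need a set $B$ such that $L_0\le_e A\oplus B$ while $K_B\le_T\emptyset'$. These goals pull against each other: $B$ must contain enough information to compute $L_0$ *together with* $A$, and by (F3) it cannot compute $L_0$ by itself if it is to be low.

## Pairs $\langle j,E\rangle$ that code $L$ through $A$

Let us fix once and for all the way in which $A$ and $B$ together will enumerate a set $L$. Think of the element $\langle j,E\rangle$ of $B$ as the conditional statement "if $E\subseteq A$ then $j\in L$". The operator that draws the conclusions is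
$$\Gamma(Y\oplus W)=\{j:\exists E\subseteq Y\text{ finite},\ \langle j,E\rangle\in W\}. \tag{2}$$

**Definition.** Call $\langle j,E\rangle$ *safe* (for given $L$ and $A$) if $j\in L$ or $E\not\subseteq A$.

Then $\Gamma(A\oplus B)=L$ holds as soon as every element of $B$ is safe and, for every $j\in L$, some $\langle j,E\rangle$ with $E\subseteq A$ is in $B$.

The crudest choice is to let $B$ be the set $S$ of all safe pairs. Then $\Gamma(A\oplus S)=L$, since $\langle j,\emptyset\rangle\in S$ for $j\in L$. But $S$ is not low when $L=L_0$: as $\emptyset\subseteq A$, we have $j\in L_0\iff\langle j,\emptyset\rangle\in S$, so $L_0\le_e S$ and the degree of $S$ lies above $0_e'$. We must choose *which* safe pairs to use, while deciding $K_B$.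

## Deciding $K_B$ for $\Delta^0_2$ sets $A$, and the obstruction for $\Sigma^0_2$ sets

Take $L=L_0$. We build finite sets $F_0\subseteq F_1\subseteq\cdots$ of safe pairs, computably in $\emptyset'$, with union $B$. Given $F$, we must settle whether $e\in W_e(B)$. Suppose first that $A$ is $\Delta^0_2$, so that safety is decidable in $\emptyset'$.

A first attempt is to ask whether some finite set $\tau$ of safe pairs gives $e\in W_e(F\cup\tau)$. If the answer is yes, add $\tau$ and $e\in K_B$ is settled. The trouble is the answer no: a search computable in $\emptyset'$ finds $\tau$ if there is one, but it runs forever if there is none.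

The cure for this is to let ourselves *promise* something about the future of $B$, so that a negative answer becomes a single question to $\emptyset'$. For finite $D$ put
$$R_D=\{\langle j,E\rangle:E\text{ finite},\ D\subseteq E\}.$$
For example, $R_{\{0,1\}}$ contains $\langle 5,\{0,1,7\}\rangle$ but not $\langle 5,\{1,7\}\rangle$. The set $R_D$ is computable uniformly in $D$, and $D\subseteq D^*$ implies $R_{D^*}\subseteq R_D$. The promise attached to $D$ is that all later elements of $B$ come from $R_D$. As long as $D\subseteq A$, the promise does not hurt the coding: for $j\in L$ the pair $\langle j,D\rangle$ is in $R_D$, is safe, and has $D\subseteq A$.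

So suppose we have $F$ and a promise $D\subseteq A$. Consider the c.e. set
$$\mathcal R=\{E\text{ finite}:e\in W_e(F\cup R_{D\cup E})\}.$$
If $E\subseteq A$ and $E\notin\mathcal R$, we can strengthen the promise to $D\cup E$; then $B\subseteq F\cup R_{D\cup E}$, and so $e\notin W_e(B)$ by monotonicity. If $E\in\mathcal R$ and $E\not\subseteq A$, we can add a finite $\tau\subseteq R_{D\cup E}$ with $e\in W_e(F\cup\tau)$: each pair in $\tau$ has second coordinate containing $E$, so not contained in $A$, and is safe *whatever its first coordinate is*. Can neither kind of $E$ exist? Then $\mathcal R=\mathrm{Fin}(A)$, and $A=\bigcup\mathcal R$ is c.e. So if $A$ is $\Delta^0_2$ and not c.e., the search for one of the two always ends.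

Now let $A$ be only $\Sigma^0_2$. The search for $E\subseteq A$ with $E\notin\mathcal R$ is still c.e. in $\emptyset'$, because $A$ is c.e. in $\emptyset'$ and $\mathcal R\le_T\emptyset'$. It is the other half that stops working: we must recognize that $E\not\subseteq A$. If $\{E:E\not\subseteq A\}$ were c.e. in $\emptyset'$, then so would be $\overline A=\{n:\{n\}\not\subseteq A\}$, and $A$ would be $\Delta^0_2$ after all. So for every $\Sigma^0_2$ set that is not $\Delta^0_2$, non-inclusion cannot be enumerated by $\emptyset'$, and the construction may be stuck waiting.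

Note that cuppability of $u$ has not been used yet. This is where it enters.

## Witnesses: enumerable certificates that $D\not\subseteq A$

We do not need to recognize *all* finite $D\not\subseteq A$. We need a collection $Z$ of them that is enumerable in the oracle and large enough that the search never gets stuck. Getting stuck means that $\mathrm{Fin}(A)\subseteq\mathcal R$ and that $\mathcal R$ contains no certified set.

**Definition.** Let $X$ be a set. An *$X$-witness* for $A$ is a set $Z$ of finite sets, c.e. in $X$, such that

- (Z1) $D\in Z$ implies $D\not\subseteq A$;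
- (Z2) every c.e. set $\mathcal R\supseteq\mathrm{Fin}(A)$ of finite sets meets $Z$.

*Example: c.e. sets.* If $A$ is c.e., it has no $X$-witness for any $X$: the set $\mathcal R=\mathrm{Fin}(A)$ is c.e., so by (Z2) it would meet $Z$, against (Z1). This fits with $0_e$ being noncuppable.

*Example: a co-c.e. set.* Let $A=\overline{K_\emptyset}$, which is not c.e. Then $Z=\{D\text{ finite}:D\cap K_\emptyset\ne\emptyset\}$ is a witness, and it is even c.e. Indeed $D\in Z\iff D\not\subseteq A$, which gives (Z1). If a c.e. set $\mathcal R\supseteq\mathrm{Fin}(A)$ missed $Z$, then $\mathcal R=\mathrm{Fin}(A)$ and $A=\bigcup\mathcal R$ would be c.e.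

The rest of the proof consists of two lemmas. The first extracts a witness from the given cupping partner. The second turns any witness into a new partner with a decidable jump; the old partner plays no part in it. We work over an arbitrary oracle $X$, since this costs nothing and is needed for Theorem 2.

## From a cupping partner to a witness

The source of certificates is the reduction $L=\Lambda(A\oplus V)$. If $D\subseteq A$, then $\Lambda(D\oplus V)$ makes no mistake about $L$. So a mistake made by $\Lambda(D\oplus V)$ proves that $D\not\subseteq A$, and mistakes can be enumerated.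

**Lemma 1.** Let $V$ be c.e. in $X$, $L\le_T X$, $L\le_e A\oplus V$ and $L\not\le_e V$. Then $A$ has an $X$-witness.

**Step 1: define $Z$ and check that it is c.e. in $X$.** Let $\Lambda$ be an enumeration operator with $L=\Lambda(A\oplus V)$, and put
$$Z=\{D\text{ finite}:\exists n\notin L\ \ n\in\Lambda(D\oplus V)\}.$$
With oracle $X$ we enumerate $V$, hence all true facts $n\in\Lambda(D\oplus V)$, and we decide whether $n\notin L$. So $Z$ is c.e. in $X$.

**Step 2: members of $Z$ are not contained in $A$, which is (Z1).** If $D\subseteq A$, then $\Lambda(D\oplus V)\subseteq\Lambda(A\oplus V)=L$ by monotonicity, so $D\notin Z$.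

**Step 3: $Z$ is large enough, which is (Z2).** Here we show that a c.e. set $\mathcal R$ that covers $\mathrm{Fin}(A)$ and avoids $Z$ could replace $A$ in the reduction, which would leave $V$ enumerating $L$ alone. Suppose $\mathcal R\supseteq\mathrm{Fin}(A)$ is c.e. and $\mathcal R\cap Z=\emptyset$. Define
$$\hat\Lambda(Y)=\{n:\exists D\in\mathcal R\ \ n\in\Lambda(D\oplus Y)\}.$$
This is an enumeration operator, given by the c.e. set of axioms $\langle n,G\rangle$ with $G$ finite and $n\in\Lambda(D\oplus G)$ for some $D\in\mathcal R$. We claim $\hat\Lambda(V)=L$.

If $n\in L=\Lambda(A\oplus V)$, then $n\in\Lambda(D\oplus V)$ for some finite $D\subseteq A$. Since $\mathrm{Fin}(A)\subseteq\mathcal R$, we have $D\in\mathcal R$, so $n\in\hat\Lambda(V)$. Conversely, if $n\in\hat\Lambda(V)\setminus L$, take $D\in\mathcal R$ with $n\in\Lambda(D\oplus V)$. As $n\notin L$, this says $D\in Z$, contradicting $\mathcal R\cap Z=\emptyset$.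

So $L=\hat\Lambda(V)\le_e V$, against the hypothesis. $\square$

*Example.* Take $X=\emptyset'$, $A=L=L_0$, $V=\emptyset$ and $\Lambda(Y\oplus W)=Y$. The hypotheses hold, since $L_0$ is not c.e. Then $Z=\{D:\exists n\in D\ \ n\notin L_0\}=\{D\text{ finite}:D\not\subseteq L_0\}$.

## From a witness to a partner $B$ with $K_B\le_T X$

We now run the construction of the $\Delta^0_2$ case, with "$E\in Z$" in the place of "$E\not\subseteq A$".

**Lemma 2.** Let $\emptyset'\le_T X$, let $A$ be c.e. in $X$ with an $X$-witness $Z$, and let $L\le_T X$. Then there is a set $B$ with $L\le_e A\oplus B$ and $K_B\le_T X$.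

**Step 1: fix what the construction maintains.** Safe pairs and the sets $R_D$ are as above. Computably in $X$ we build finite sets $F_0\subseteq F_1\subseteq\cdots$ of pairs (the part of $B$ built so far) and $D_0\subseteq D_1\subseteq\cdots$ (the current promise), with $F_0=D_0=\emptyset$, such that for all $s$:

- (a) all elements of $F_s$ are safe;
- (b) $D_s\subseteq A$;
- (c) $F_{s+1}\subseteq F_s\cup R_{D_s}$.

At the end, $B=\bigcup_sF_s$.

**Step 2: stage $s=2e$, which decides whether $e\in K_B$.** Let
$$\mathcal R=\{E\text{ finite}:e\in W_e(F_s\cup R_{D_s\cup E})\}.$$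
Since $R_D$ is computable uniformly in $D$, this is a c.e. set with an index computable from $e,F_s,D_s$. Search simultaneously for

- (i) a finite $E\subseteq A$ with $E\notin\mathcal R$; or
- (ii) some $E\in\mathcal R\cap Z$.

Both searches are c.e. in $X$: the sets $A$ and $Z$ are c.e. in $X$, and $\mathcal R\le_T\emptyset'\le_T X$, uniformly in the index of $\mathcal R$. One of them succeeds: if (i) has no solution, then $\mathrm{Fin}(A)\subseteq\mathcal R$, and (Z2) gives an element of $\mathcal R\cap Z$. Act on the first solution found.

In case (i), let $D_{s+1}=D_s\cup E$ and $F_{s+1}=F_s$. Then (b) holds because $D_s\subseteq A$ and $E\subseteq A$, and (a) and (c) hold because $F$ did not change.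

In case (ii), we have $e\in W_e(F_s\cup R_{D_s\cup E})$, so we can choose a finite $\tau\subseteq R_{D_s\cup E}$ with $e\in W_e(F_s\cup\tau)$. Let $F_{s+1}=F_s\cup\tau$ and $D_{s+1}=D_s$. Each element of $\tau$ has the form $\langle j,E'\rangle$ with $E\subseteq E'$. By (Z1), $E\not\subseteq A$, so $E'\not\subseteq A$, and the element is safe; this gives (a). And $\tau\subseteq R_{D_s\cup E}\subseteq R_{D_s}$, which gives (c). The promise did not change, so (b) holds.

**Step 3: stage $s=2j+1$, which codes $j$.** Let $D_{s+1}=D_s$. Using $X$, decide whether $j\in L$. If $j\in L$, let $F_{s+1}=F_s\cup\{\langle j,D_s\rangle\}$; the new element is safe because $j\in L$, and it lies in $R_{D_s}$. If $j\notin L$, let $F_{s+1}=F_s$. So (a)–(c) are preserved.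

**Step 4: the promises are kept.** We claim
$$B\subseteq F_s\cup R_{D_s}\quad\text{for every }s. \tag{3}$$
Fix $s$. We show $F_t\subseteq F_s\cup R_{D_s}$ for all $t\ge s$ by induction on $t$. For $t=s$ it is trivial. If it holds for $t$, then by (c)
$$F_{t+1}\subseteq F_t\cup R_{D_t}\subseteq F_s\cup R_{D_s}\cup R_{D_t}=F_s\cup R_{D_s},$$
because $D_s\subseteq D_t$ implies $R_{D_t}\subseteq R_{D_s}$. Taking the union over $t$ gives (3).

**Step 5: $L=\Gamma(A\oplus B)$, with $\Gamma$ from (2).** If $j\in L$, then stage $s=2j+1$ put $\langle j,D_s\rangle$ into $B$, and $D_s\subseteq A$ by (b); so $j\in\Gamma(A\oplus B)$. If $j\in\Gamma(A\oplus B)$, there is $\langle j,E\rangle\in B$ with $E\subseteq A$. By (a) this element is safe, and since $E\subseteq A$, safety means $j\in L$. Hence $L\le_e A\oplus B$.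

**Step 6: $K_B\le_T X$.** To decide whether $e\in K_B$, that is, whether $e\in W_e(B)$, run the construction through stage $s=2e$ with oracle $X$ and see which case applied. If case (ii) applied, then $e\in W_e(F_{s+1})\subseteq W_e(B)$. If case (i) applied with $E$, then by (3) for $s+1$
$$B\subseteq F_{s+1}\cup R_{D_{s+1}}=F_s\cup R_{D_s\cup E},$$
and $e\notin W_e(F_s\cup R_{D_s\cup E})$ because $E\notin\mathcal R$. By monotonicity, $e\notin W_e(B)$. $\square$

Where each hypothesis worked: (Z2) is why stage $2e$ ends, (Z1) is why case (ii) adds only safe pairs, and $\emptyset'\le_T X$ is what lets us test $E\notin\mathcal R$.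

## Proof of Theorem 1

**Step 1: get a witness from $v$.** Take $A\in u$ and $V\in v$. Both are c.e. in $X:=\emptyset'$, by (F2). Let $L=L_0=K_\emptyset\oplus\overline{K_\emptyset}$, so $L\in 0_e'$ and $L\le_T\emptyset'$. Since $u\vee v=0_e'$, we have $L\le_e A\oplus V$. Since $v\le 0_e'$ and $v\ne 0_e'$, we have $v<0_e'$, so $L\not\le_e V$. By Lemma 1, $A$ has an $\emptyset'$-witness.

**Step 2: build the new partner.** By Lemma 2 with $X=\emptyset'$, there is $B$ with $L\le_e A\oplus B$ and $K_B\le_T\emptyset'$. Let $a=\deg_e(B)$.

**Step 3: $a$ is low and $\Delta^0_2$.** The set $K_B\oplus\overline{K_B}$ is $\Delta^0_2$, so its degree is $\le 0_e'$; that is, $a'\le 0_e'$. By monotonicity of the jump, $a'\ge 0_e'$. So $a$ is low. By (1), $b\in B\iff f(b)\in K_B$ with $f$ computable, so $B\le_T\emptyset'$ and $B$ is $\Delta^0_2$.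

**Step 4: $u\vee a=0_e'$.** Since $B$ is $\Delta^0_2$, $B\le_e L$, so $u\vee a\le 0_e'$. And $L\le_e A\oplus B$ gives $u\vee a\ge 0_e'$. $\square$

Consequently no cuppable $\Sigma^0_2$ enumeration degree fails to be low-cuppable, and if $u\vee v=0_e'$ with $u,v<0_e'$, then both $u$ and $v$ are low-cuppable.

## Witnesses characterize cuppability below a total degree $x\ge 0_e'$

The lemmas were proved over any oracle $X\ge_T\emptyset'$, and they close up into an equivalence.

**Theorem 2.** Let $x$ be any total enumeration degree with $x\ge 0_e'$, say $x=\deg_e(X\oplus\overline X)$. For $u=\deg_e(A)\le x$ the following are equivalent: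

1. there is $v<x$ with $u\vee v=x$;
2. there is $b$ with $b'\le x$ (hence $b<x$) and $u\vee b=x$;
3. $A$ has an $X$-witness: there is a set $Z$ of finite sets, c.e. in $X$, with no member contained in $A$, such that no c.e. set $\mathcal R$ satisfies $\mathrm{Fin}(A)\subseteq\mathcal R$ and $\mathcal R\cap Z=\emptyset$.

For $x=0_e'$ and $u\in\mathcal G_e$ this reads: $u$ is cuppable $\iff$ $u$ is low-cuppable $\iff$ $A$ has a $\Sigma^0_2$ witness $Z$.

**Step 1: the oracle is strong enough for Lemma 2.** Since $0_e'=\deg_e(\emptyset'\oplus\overline{\emptyset'})\le x$, both $\emptyset'$ and $\overline{\emptyset'}$ are c.e. in $X$, by (F2). So $\emptyset'\le_T X$. Let $L=X\oplus\overline X$; then $L\in x$ and $L\le_T X$.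

**Step 2: (1) implies (3), by Lemma 1.** Let $V\in v$. Since $v\le x$, $V$ is c.e. in $X$ by (F2). From $u\vee v=x$ we get $L\le_e A\oplus V$, and from $v<x$ we get $L\not\le_e V$. Lemma 1 gives an $X$-witness for $A$.

**Step 3: (3) implies (2), by Lemma 2.** Since $u\le x$, $A$ is c.e. in $X$. Lemma 2 gives $B$ with $L\le_e A\oplus B$ and $K_B\le_T X$. Then $K_B\oplus\overline{K_B}$ is computable in $X$, so $K_B\oplus\overline{K_B}\le_e X\oplus\overline X$; that is, $b'\le x$ for $b=\deg_e(B)$. By (F3), $b<b'\le x$. So $u\vee b\le x$, and $L\le_e A\oplus B$ gives $u\vee b\ge x$.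

**Step 4: (2) implies (1).** By (F3), $b<b'\le x$, so $v=b$ works.

**Step 5: the case $x=0_e'$.** Take $X=\emptyset'$. Then (1) says that $u$ is cuppable. Since $b'\ge 0_e'$ always, $b'\le 0_e'$ says exactly that $b$ is low, so (2) says that $u$ is low-cuppable. And "c.e. in $\emptyset'$" is "$\Sigma^0_2$". $\square$

Since (1) depends only on the degree $u$, so does (3): for a given $u\le x$, either every set in $u$ has an $X$-witness or none has.

## The $\Delta^0_2$ degrees, and computing $B$ from indices

**Corollary 3 (the Soskova–Wu theorem).** Every nonzero $\Delta^0_2$ enumeration degree is low-cuppable.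

*Proof.* Let $A$ be a $\Delta^0_2$ set in the degree; it is not c.e., as the degree is nonzero. Put $Z=\{D\text{ finite}:D\not\subseteq A\}$, which is $\Delta^0_2$, hence c.e. in $\emptyset'$, and satisfies (Z1). If a c.e. set $\mathcal R\supseteq\mathrm{Fin}(A)$ missed $Z$, then every member of $\mathcal R$ would be a subset of $A$, so $\mathcal R=\mathrm{Fin}(A)$, and $A=\bigcup\mathcal R$ would be c.e. So (Z2) holds, $Z$ is an $\emptyset'$-witness for $A$, and Theorem 2 with $x=0_e'$ applies. $\square$

**Uniformity.** Let $L=L_0$. Given $\Sigma^0_2$ indices for $A$ and $V$, and an index for an operator $\Lambda$ with $\Lambda(A\oplus V)=L\not\le_e V$, Lemmas 1 and 2 produce, computably from these indices, $\emptyset'$-indices for $B$ and $K_B$. The operator $\Gamma$ with $\Gamma(A\oplus B)=L$ is fixed once and for all.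

To see this, note that the definition of $Z$ in Lemma 1 turns the index of $V$ and that of $\Lambda$ into an index of $Z$ as a set c.e. in $\emptyset'$, because $L$ has a fixed decision procedure from $\emptyset'$. The construction in Lemma 2 is one program with oracle $\emptyset'$ that uses only the enumerations of $A$ and $Z$ and the decision procedure for $L$. Step 6 there reads off $K_B$ from it, and (1) then gives $B$. The hypothesis $L\not\le_e V$ enters only through the proof that each search ends; it supplies no data to the program. Finally, $\Gamma$ was defined in (2) before any of the sets was chosen.
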